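# Reassembling an object from its local pieces: the local-global principle in arbitrary Krull dimension

## 1. The integers, assembled from $\mathbb Q$ and the Prüfer groups

Work in the derived category $D(\mathbb Z)$ with shift $\Sigma$. For a prime number $p$ let $\mathbb Z/p^\infty=\mathbb Z[1/p]/\mathbb Z$. Since $\mathbb Q/\mathbb Z=\bigoplus_p\mathbb Z/p^\infty$, the exact sequence $0\to\mathbb Z\to\mathbb Q\to\mathbb Q/\mathbb Z\to0$ gives, after rotation, a triangle
$$\bigoplus_p\Sigma^{-1}\mathbb Z/p^\infty\longrightarrow\mathbb Z\longrightarrow\mathbb Q\longrightarrow\tag{1.1}$$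
So $\mathbb Z$ can be built from $\mathbb Q$ and the groups $\mathbb Z/p^\infty$ by shifts, coproducts and cones.

Conversely, these pieces can be built from $\mathbb Z$. The group $\mathbb Q$ is the colimit of $\mathbb Z\xrightarrow{1}\mathbb Z\xrightarrow{2}\mathbb Z\xrightarrow{3}\cdots$. A colimit of a sequence is the cokernel of the injective map "$1-\text{shift}$" on the direct sum of the terms, so $\mathbb Q$ is the cone of a map $\bigoplus_{k}\mathbb Z\to\bigoplus_k\mathbb Z$. In the same way $\mathbb Z[1/p]$ is built from $\mathbb Z$, using $\mathbb Z\xrightarrow{p}\mathbb Z\xrightarrow{p}\cdots$, and $\mathbb Z/p^\infty$ is the cone of $\mathbb Z\to\mathbb Z[1/p]$.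

Now let $X$ be any object of $D(\mathbb Z)$. The functor $X\otimes^{\mathrm L}-$ is exact and preserves coproducts. Applied to (1.1), it shows that $X$ is built from $X\otimes^{\mathrm L}\mathbb Q$ and the objects $X\otimes^{\mathrm L}\mathbb Z/p^\infty$. Applied to the constructions of the previous paragraph, it shows that these pieces are built from $X$. Thus $X$ and its family of local pieces generate the same subcategory. There is one piece for each prime ideal of $\mathbb Z$: the piece $X\otimes^{\mathrm L}\mathbb Q$ belongs to $(0)$ and the piece $\Sigma^{-1}X\otimes^{\mathrm L}\mathbb Z/p^\infty$ belongs to $(p)$.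

Two features made this easy. There was a tensor product, so that one triangle served all $X$. And $\operatorname{Spec}\mathbb Z$ has only two layers, the closed points and the generic point. We now take a triangulated category with no tensor product, on which a graded-commutative Noetherian ring $R$ acts, and ask whether an object is still built from its pieces at the homogeneous primes of $R$, and these from it. It is known that this is so when $R$ has finite Krull dimension. We shall prove it with no condition on the dimension.

## 2. Ring actions, specialization closed sets, and the objects $\Gamma_{\mathfrak p}X$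

Throughout, $\mathcal T$ is a triangulated category with small coproducts and a set of compact generators. Recall that $C$ is compact if $\operatorname{Hom}(C,-)$ commutes with coproducts, and that $X=0$ as soon as $\operatorname{Hom}_{\mathcal T}(C,X)=0$ for all compact $C$. The full subcategory $\mathcal T^c$ of compact objects is the thick subcategory generated by the given set of generators, hence essentially small.

**Definition 2.1 (localizing subcategories).** A localizing subcategory of $\mathcal T$ is a full triangulated subcategory, closed under isomorphisms, that is closed under small coproducts. $\operatorname{Loc}(\mathcal S)$ is the smallest one containing $\mathcal S$. Also $\mathcal S^\perp=\{Y:\operatorname{Hom}(S,Y)=0\ \forall S\in\mathcal S\}$.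

A localizing subcategory $\mathcal L$ is closed under direct summands. Indeed, if $X=A\oplus B\in\mathcal L$, then
$$A\oplus X^{(\mathbb N)}\cong A\oplus(B\oplus A)^{(\mathbb N)}\cong(A\oplus B)^{(\mathbb N)}=X^{(\mathbb N)},$$
so $A$ is the cone of the split inclusion $X^{(\mathbb N)}\to A\oplus X^{(\mathbb N)}$ between two objects of $\mathcal L$. By the octahedral axiom, if two of $\operatorname{cone}(a),\operatorname{cone}(b),\operatorname{cone}(ba)$ lie in $\mathcal L$, so does the third.

**Definition 2.2 (action of $R$).** The graded center $Z(\mathcal T)$ has in degree $n$ the natural transformations $\eta:\mathrm{Id}\to\Sigma^n$ with $\eta\Sigma=(-1)^n\Sigma\eta$. We fix a graded-commutative Noetherian graded ring $R$ and a homomorphism of graded rings $R\to Z(\mathcal T)$. For $r\in R^d$ we write $r_X:X\to\Sigma^dX$ for the resulting natural map.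

*Examples.* For a commutative ring $A$, multiplication by elements of $A$ gives an action of $A$, in degree $0$, on $D(A)$. For an action with nonzero degrees, take the dg algebra $k[t]$ with $|t|=2$, zero differential and $k$ a field. Multiplication by $t$ is a natural map $X\to\Sigma^2X$ of dg modules, so $R=k[t]$ acts on the derived category of dg modules.

For $C,X\in\mathcal T$, the group $\operatorname{Hom}^*(C,X)=\bigoplus_n\operatorname{Hom}(C,\Sigma^nX)$ becomes a graded $R$-module. We also write $\operatorname{Hom}^n(C,X)=\operatorname{Hom}(C,\Sigma^nX)$.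

*Signs.* We have $r_{\Sigma^kX}=\pm\Sigma^kr_X$. For $f:C\to\Sigma^nX$ the element $r\cdot f$ is, up to sign, $r_{\Sigma^nX}\circ f=\Sigma^df\circ r_C$, where the equality is naturality of $r$. Hence the maps on $\operatorname{Hom}^*$ induced by morphisms of $\mathcal T$ in either variable, possibly of nonzero degree, satisfy $\varphi(rx)=\pm r\varphi(x)$ for homogeneous $r,x$, and their kernels and images are graded submodules. If $d$ is even all these signs are $+$, so the maps are linear over the even part of $R$ and may be localized.

$\operatorname{Spec}R$ denotes the set of homogeneous primes, and $M_{\mathfrak p}$ the homogeneous localization of a graded module $M$. For instance, $k[t]$ with $|t|=2$ has the homogeneous primes $(0)$ and $(t)$, and its homogeneous localization at $(0)$ is $k[t,t^{-1}]$, since only homogeneous elements are inverted. We write $\mathcal V(I)=\{\mathfrak q\in\operatorname{Spec} R:I\subseteq\mathfrak q\}$ and $\mathcal V(r)=\mathcal V(Rr)$.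

**Definition 2.3 (the subcategories $\mathcal T_{\mathcal U}$).** A subset $\mathcal U\subseteq\operatorname{Spec}R$ is specialization closed if $\mathfrak p\in\mathcal U$ and $\mathfrak q\supseteq\mathfrak p$ imply $\mathfrak q\in\mathcal U$. For such $\mathcal U$,
$$\mathcal T_{\mathcal U}=\{X\in\mathcal T:\operatorname{Hom}^*(C,X)_{\mathfrak p}=0\ \ \forall C\in\mathcal T^c,\ \mathfrak p\notin\mathcal U\}.$$

This is a localizing subcategory. There are an exact localization functor $L_{\mathcal U}$ with kernel $\mathcal T_{\mathcal U}$, a natural map $\eta:\mathrm{Id}\to L_{\mathcal U}$ with $L_{\mathcal U}\eta=\eta L_{\mathcal U}$ invertible, and a natural triangle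
$$\Gamma_{\mathcal U}X\xrightarrow{\ \varepsilon_X\ }X\xrightarrow{\ \eta_X\ }L_{\mathcal U}X\longrightarrow,\qquad \Gamma_{\mathcal U}X\in\mathcal T_{\mathcal U}.\tag{2.1}$$

Here is what follows formally. If $Z\in\mathcal T_{\mathcal U}$ and $f:Z\to L_{\mathcal U}X$, then $\eta_{L_{\mathcal U}X}f=L_{\mathcal U}(f)\eta_Z=0$ because $L_{\mathcal U}Z=0$; as $\eta_{L_{\mathcal U}X}$ is invertible, $f=0$. So $L_{\mathcal U}X\in\mathcal T_{\mathcal U}^\perp$. If $A\to X\to B\to$ is any triangle with $A\in\mathcal T_{\mathcal U}$ and $B\in\mathcal T_{\mathcal U}^\perp$, then $\operatorname{Hom}(Z,A)\to\operatorname{Hom}(Z,X)$ is bijective for all $Z\in\mathcal T_{\mathcal U}$, since $B$ and $\Sigma^{-1}B$ receive no nonzero maps from $Z$. Therefore: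

* $\Gamma_{\mathcal U}$ is right adjoint to the inclusion $\mathcal T_{\mathcal U}\hookrightarrow\mathcal T$, hence exact, with counit $\varepsilon$; and $\varepsilon_Z$ is invertible for $Z\in\mathcal T_{\mathcal U}$.
* Any triangle $A\to X\to B\to$ with $A\in\mathcal T_{\mathcal U}$, $B\in\mathcal T_{\mathcal U}^\perp$ is canonically isomorphic to (2.1). We call it the localization triangle of $X$ with respect to $\mathcal U$.

From the definition, $\mathcal T_{\operatorname{Spec}R}=\mathcal T$, $\mathcal T_{\mathcal V\cap\mathcal W}=\mathcal T_{\mathcal V}\cap\mathcal T_{\mathcal W}$, and $\mathcal T_{\mathcal V}\subseteq\mathcal T_{\mathcal W}$ if $\mathcal V\subseteq\mathcal W$. Also $\mathcal T_\emptyset=0$, because a graded module all of whose localizations vanish is zero (see 3.2).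

**Definition 2.4 (local pieces).** Given $\mathfrak p$, choose specialization closed $\mathcal U,\mathcal V$ with $\mathcal V=\mathcal U\cup\{\mathfrak p\}$ and $\mathfrak p\notin\mathcal U$, for example $\mathcal V=\mathcal V(\mathfrak p)$ and $\mathcal U=\mathcal V(\mathfrak p)\setminus\{\mathfrak p\}$. Then $\Gamma_{\mathfrak p}X=\Gamma_{\mathcal V}L_{\mathcal U}X=L_{\mathcal U}\Gamma_{\mathcal V}X$; this is independent of the choice.

*Example.* Let $\mathcal T=D(\mathbb Z)$, $R=\mathbb Z$, $X=\mathbb Z$. Compact objects are perfect complexes. The perfect $C$ with $\operatorname{Hom}^*(C,Y)_{\mathfrak p}=0$ form a thick subcategory, so one may test with $C=\mathbb Z$, where $\operatorname{Hom}^*(\mathbb Z,Y)=H^*(Y)$. Let $\mathcal U$ be the set of maximal ideals. Then $\mathcal T_{\mathcal U}$ consists of the complexes with torsion cohomology. If $Z$ is one of them, then $\operatorname{Hom}(Z,\mathbb Q)=\operatorname{Hom}_{D(\mathbb Q)}(Z\otimes\mathbb Q,\mathbb Q)=0$. So (1.1) is the localization triangle, and $\Gamma_{(0)}\mathbb Z=L_{\mathcal U}\mathbb Z=\mathbb Q$. For $(p)$ take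 $\mathcal V=\{(p)\}$ and $\mathcal U=\emptyset$. Now $\mathcal T_{\mathcal V}$ consists of the complexes with $p$-power torsion cohomology; these have no maps to $\mathbb Z[1/p]$, by the same argument with $\mathbb Z[1/p]$ in place of $\mathbb Q$. So the triangle $\Sigma^{-1}\mathbb Z/p^\infty\to\mathbb Z\to\mathbb Z[1/p]\to$ shows that $\Gamma_{(p)}\mathbb Z=\Sigma^{-1}\mathbb Z/p^\infty$. These are the pieces of Section 1.

The local-global principle is the assertion of the following theorem.

**Theorem A.** For every $X\in\mathcal T$: $\operatorname{Loc}(X)=\operatorname{Loc}(\Gamma_{\mathfrak p}X:\mathfrak p\in\operatorname{Spec}R)$.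

**Theorem B.** Let $\mathcal L\subseteq\mathcal T$ be any localizing subcategory (not necessarily generated by a set).
1. If $X\in\mathcal L$, then $\Gamma_{\mathcal V}X,\ L_{\mathcal V}X,\ \Gamma_{\mathfrak p}X\in\mathcal L$ for all specialization closed $\mathcal V$ and all $\mathfrak p$.
2. If $\Gamma_{\mathfrak p}X\in\mathcal L$ for all $\mathfrak p\in\operatorname{Spec}R$, then $X\in\mathcal L$.

Neither theorem assumes that $R$ has finite Krull dimension, or that $\mathcal T$ has an enhancement (a model). Theorem B implies Theorem A: take $\mathcal L=\operatorname{Loc}(X)$ in part (1) and $\mathcal L=\operatorname{Loc}(\Gamma_{\mathfrak p}X:\mathfrak p\in\operatorname{Spec}R)$ in part (2).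

## 3. Homogeneous primes: annihilators and descending chains

For a homogeneous element, the left, right and two-sided ideals it generates coincide. Homogeneous elements of even degree are central, and $s\notin\mathfrak p$ implies $s^2\notin\mathfrak p$. So $M_{\mathfrak p}$ is the localization of $M$ at the central multiplicative set of even homogeneous elements outside $\mathfrak p$, and it is exact in $M$. For homogeneous $x\in M$ the annihilator $\operatorname{ann}(x)$ is a homogeneous ideal, and $x$ vanishes in $M_{\mathfrak p}$ if and only if $\operatorname{ann}(x)\not\subseteq\mathfrak p$.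

**3.1. Primes avoiding a multiplicative set.** *Let $S\ni1$ be a set of homogeneous elements closed under products up to sign, and $I$ a homogeneous ideal with $I\cap S=\emptyset$. Then there is a homogeneous prime $\mathfrak q\supseteq I$ with $\mathfrak q\cap S=\emptyset$.*

This is our device for turning "no power kills $x$" into "there is a prime at which $x$ survives." Choose $\mathfrak q$ maximal among the homogeneous ideals that contain $I$ and are disjoint from $S$; it is proper since $1\in S$. Suppose $a,b\notin\mathfrak q$ are homogeneous with $ab\in\mathfrak q$. By maximality $\mathfrak q+Ra$ and $\mathfrak q+Rb$ meet $S$. Taking components in the right degree, we get $s=x+ua$ and $s'=x'+vb$ in $S$ with $x,x'\in\mathfrak q$ and $x,x',u,v$ homogeneous. Expanding and commuting up to sign, $ss'\in\mathfrak q+R\,ab\subseteq\mathfrak q$. But $\pm ss'\in S$, a contradiction.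

**3.2. Two consequences.** With $S=\{1\}$: *if $M\neq0$, then $M_{\mathfrak q}\ne0$ for some $\mathfrak q$*. Indeed a homogeneous $x\ne0$ has proper annihilator, and a prime $\mathfrak q\supseteq\operatorname{ann}(x)$ does it.

Call $M$ *$r$-power torsion* if every homogeneous element is killed by a power of $r$. With $S=\{r^k\}$: *$M$ is $r$-power torsion if and only if $M_{\mathfrak q}=0$ for all $\mathfrak q\notin\mathcal V(r)$.* If $x\in M$ is homogeneous and no $r^k$ lies in $\operatorname{ann}(x)$, then 3.1 gives $\mathfrak q\supseteq\operatorname{ann}(x)$ with $r\notin\mathfrak q$, so $x\neq0$ in $M_{\mathfrak q}$. Conversely, if $r^kx=0$ and $r\notin\mathfrak q$, then $r^k\in\operatorname{ann}(x)\setminus\mathfrak q$, so $x$ vanishes in $M_{\mathfrak q}$.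

**3.3. Descending chains.** *$\operatorname{Spec}R$ satisfies the descending chain condition.*

We need this because Section 4 picks a minimal prime in a set of primes. The plan is to compare $R$ with its even part $A=R^{ev}$, a commutative graded ring, and to use Krull's height theorem there. Heights are finite, though possibly unbounded, so this costs no hypothesis on dimension.

*$A$ has the ascending chain condition on homogeneous ideals.* If $I\subseteq A$ is a homogeneous ideal, then $IR\cap A=I$: in a sum $\sum a_ir_i\in A$ with homogeneous $a_i\in I$, replace each $r_i$ by its even part. So a strictly ascending chain in $A$ would give one in $R$.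

*$A$ is Noetherian.* As above, $JA\cap A_0=J$ for ideals $J\subseteq A_0$, so $A_0$ is Noetherian. Likewise $NA\cap A_n=N$ for $A_0$-submodules $N\subseteq A_n$, so each $A_n$ is a Noetherian $A_0$-module. The ideal generated by $A_{>0}$ is generated by finitely many homogeneous $x_i\in A_{>0}$. If there are none, then $A_{>0}=0$. Otherwise let $e=\max\deg x_i$. Every $y\in A_n$ with $n\ge e$ has the form $\sum a_ix_i$ with $0\le\deg a_i<n$. By induction $A_{\ge0}$ is generated as an $A_0$-algebra by the $x_i$ and the finitely generated modules $A_j$, $0<j<e$. The same holds for $A_{\le0}$. So $A$ is a finitely generated $A_0$-algebra, and Hilbert's basis theorem applies.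

*Comparison of primes.* The map $\mathfrak p\mapsto\mathfrak p\cap A$ goes from homogeneous primes of $R$ to homogeneous ideals of $A$ that are prime with respect to homogeneous elements; in a commutative $\mathbb Z$-graded ring such an ideal is prime. The map preserves inclusions. It is injective, because a homogeneous odd $x$ lies in $\mathfrak p$ if and only if $x^2\in\mathfrak p\cap A$. An infinite strictly descending chain in $\operatorname{Spec}R$ would therefore give one in the commutative Noetherian ring $A$, where primes have finite height by Krull's theorem. This is impossible.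

## 4. Koszul objects generate $\mathcal T_{\mathcal V}$

The facts of Sections 4–6 are essentially due to Benson–Iyengar–Krause; we prove them all.

**Definition 4.1.** For $r\in R^d$ let $X/\!\!/r$ be the cone of $r_X:X\to\Sigma^dX$. For $\mathbf r=(r_1,\dots,r_n)$ iterate this to get $X/\!\!/\mathbf r$. For each prime $\mathfrak p$ fix a finite sequence of homogeneous generators and write $X/\!\!/\mathfrak p$.

For example, in $D(\mathbb Z)$ with $n\neq 0$, $\mathbb Z/\!\!/n=\mathbb Z/n$. If $X$ is compact, so is $X/\!\!/\mathbf r$.

**4.2.** *$X/\!\!/\mathbf r\in\mathcal T_{\mathcal V(\mathbf r)}$ for all $X\in\mathcal T$*, where $\mathcal V(\mathbf r)=\mathcal V(r_1)\cap\dots\cap\mathcal V(r_n)$.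

This says that Koszul objects live where they should. Let $D$ be compact and $r\in R^d$. Consider the exact sequence
$$\operatorname{Hom}^*(D,X)\to\operatorname{Hom}^*(D,\Sigma^dX)\xrightarrow{\alpha}\operatorname{Hom}^*(D,X/\!\!/r)\xrightarrow{\beta}\operatorname{Hom}^*(D,\Sigma X)\to\operatorname{Hom}^*(D,\Sigma^{d+1}X),$$
whose outer maps are, up to sign and regrading, multiplication by $r$. For homogeneous $y\in\operatorname{Hom}^*(D,X/\!\!/r)$ we have $r\beta(y)=0$, hence $\beta(ry)=0$ and $ry=\alpha(z)$ for some $z$. Since $rz$ is, up to sign, in the image of the first map, $\alpha(rz)=0$, and so $r^2y=\pm\alpha(rz)=0$. Thus $\operatorname{Hom}^*(D,X/\!\!/r)$ is $r$-power torsion. Moreover, if $\operatorname{Hom}^*(D,X)$ is $s$-power torsion, so is $\operatorname{Hom}^*(D,X/\!\!/r)$: some $s^ky$ dies under $\beta$, hence is some $\alpha(z)$, and a power of $s$ kills $z$. By iteration $\operatorname{Hom}^*(D,X/\!\!/\mathbf r)$ is $r_i$-power torsion for every $i$. If $\mathfrak q\notin\mathcal V(\mathbf r)$, some $r_i\notin\mathfrak q$, and by 3.2 the localization at $\mathfrak q$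 vanishes.

**4.3.** *$\mathcal T_{\mathcal V}=\operatorname{Loc}(C/\!\!/\mathfrak p: C\in\mathcal T^c,\ \mathfrak p\in\mathcal V)$.*

The point is to have compact generators for $\mathcal T_{\mathcal V}$, indexed by the individual primes of $\mathcal V$. Let $\mathcal S$ be the right side.

**Step 1: splitting off the part that $\mathcal S$ does not see.** By 4.2, $\mathcal S\subseteq\mathcal T_{\mathcal V}$, since $\mathcal V(\mathfrak p)\subseteq\mathcal V$ for $\mathfrak p\in\mathcal V$. Because $\mathcal S$ is generated by an (essentially small) set of compact objects, Brown representability (Neeman, J. AMS 1996) applies: every cohomological functor $\mathcal S^{op}\to\mathrm{Ab}$ that sends coproducts to products is representable. Applied to the functors $\operatorname{Hom}(-,Y)|_{\mathcal S}$, this gives a right adjoint of $\mathcal S\hookrightarrow\mathcal T$. Hence for each $Y$ there is a triangle $A\to Y\to B\to$ with $A\in\mathcal S$ and $B\in\mathcal S^\perp$. Now let $Y\in\mathcal T_{\mathcal V}$. Then $B\in\mathcal T_{\mathcal V}$ as well, and it suffices to show $B=0$.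

**Step 2: a minimal prime where $B$ lives.** Suppose $B\neq0$, and put
$$\Phi=\{\mathfrak q\in\operatorname{Spec}R:\operatorname{Hom}^*(D,B)_{\mathfrak q}\ne0\text{ for some }D\in\mathcal T^c\}.$$
By compact generation and 3.2, $\Phi\ne\emptyset$; since $B\in\mathcal T_{\mathcal V}$, $\Phi\subseteq\mathcal V$. By 3.3 choose $\mathfrak p\in\Phi$ minimal, with its fixed generators $r_1,\dots,r_n$, and $C\in\mathcal T^c$ with $\operatorname{Hom}^*(C,B)_{\mathfrak p}\neq0$. Put $C_i=C/\!\!/(r_1,\dots,r_i)$ and $M_i=\operatorname{Hom}^*(C_i,B)_{\mathfrak p}$. Thus $M_0\neq0$.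

**Step 3: minimality makes $M_i$ torsion.** We claim that each $M_i$ is $r_j$-power torsion for every $j$. Let $x\in\operatorname{Hom}^*(C_i,B)$ be homogeneous, and let $S=\{tr_j^k:t\notin\mathfrak p\text{ homogeneous},\ k\ge0\}$, which is closed under products up to sign. If $\operatorname{ann}(x)\cap S=\emptyset$, then 3.1 gives a prime $\mathfrak q\supseteq\operatorname{ann}(x)$ disjoint from $S$. Taking $k=0$ shows $\mathfrak q\subseteq\mathfrak p$; taking $t=1$, $k=1$ shows $r_j\notin\mathfrak q$. So $\mathfrak q\subsetneq\mathfrak p$, and $x\ne0$ in $\operatorname{Hom}^*(C_i,B)_{\mathfrak q}$. As $C_i$ is compact, $\mathfrak q\in\Phi$, contradicting minimality. So $tr_j^kx=0$ for some $t\notin\mathfrak p$ and $k\ge0$, which means that $r_j^k$ kills the image of $x$ in $M_i$.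

**Step 4: nonvanishing survives the cones.** Suppose $M_i\ne0$. Take a nonzero homogeneous $m\in M_i$ and the least $k$ with $r_{i+1}^km=0$. Then $r_{i+1}^{k-1}m$ is a nonzero element killed by $r_{i+1}$. The triangle $C_i\to\Sigma^dC_i\to C_{i+1}\to$ with $d=\deg r_{i+1}$ gives, up to regrading, an exact sequence $M_{i+1}\to M_i\xrightarrow{\pm r_{i+1}}M_i$. Hence $M_{i+1}\neq0$. Starting from $M_0\ne0$ we reach $M_n\neq0$, so $\operatorname{Hom}^*(C/\!\!/\mathfrak p,B)\ne0$ with $\mathfrak p\in\mathcal V$. This contradicts $B\in\mathcal S^\perp$. So $B=0$ and $Y\cong A\in\mathcal S$.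

## 5. The calculus of the functors $\Gamma_{\mathcal V}$

**5.1. Unions.** *If $\mathcal W=\bigcup_i\mathcal V_i$ with all $\mathcal V_i$ specialization closed, then $\mathcal T_{\mathcal W}=\operatorname{Loc}(\bigcup_i\mathcal T_{\mathcal V_i})$.* The inclusion $\supseteq$ is clear. If $\mathfrak p\in\mathcal W$, then $\mathfrak p\in\mathcal V_i$ for some $i$, so $C/\!\!/\mathfrak p\in\mathcal T_{\mathcal V(\mathfrak p)}\subseteq\mathcal T_{\mathcal V_i}$ for all $C\in\mathcal T^c$. Apply 4.3.

**5.2. Coproducts.** *$\Gamma_{\mathcal V}$ and $L_{\mathcal V}$ preserve coproducts.* For fixed $Y$, the $Z$ with $\operatorname{Hom}(\Sigma^nZ,Y)=0$ for all $n$ form a localizing subcategory. So by 4.3, $\mathcal T_{\mathcal V}^\perp$ is the class of $Y$ with $\operatorname{Hom}^*(C/\!\!/\mathfrak p,Y)=0$ for all $C\in\mathcal T^c$ and $\mathfrak p\in\mathcal V$. It is closed under coproducts since the $C/\!\!/\mathfrak p$ are compact. So a coproduct of localization triangles is a localization triangle.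

**5.3. Intersections.** *$\Gamma_{\mathcal V}\mathcal T_{\mathcal W}\subseteq\mathcal T_{\mathcal W}$, and $\Gamma_{\mathcal V}\Gamma_{\mathcal W}\cong\Gamma_{\mathcal V\cap\mathcal W}$ compatibly with the maps to $\mathrm{Id}$.*

**Step 1: $\Gamma_{\mathcal V}$ commutes with Koszul objects.** Identify $\Gamma_{\mathcal V}\Sigma^d$ with $\Sigma^d\Gamma_{\mathcal V}$ so that $\varepsilon_{\Sigma^dY}=\Sigma^d\varepsilon_Y$. For $r\in R^d$, both $\Gamma_{\mathcal V}(r_Y)$ and $r_{\Gamma_{\mathcal V}Y}$ are maps $\Gamma_{\mathcal V}Y\to\Sigma^d\Gamma_{\mathcal V}Y$ whose composite with $\varepsilon_{\Sigma^dY}$ is $r_Y\varepsilon_Y$: for the first this is naturality of $\varepsilon$, for the second naturality of $r$. By adjunction they agree. Taking cones, $\Gamma_{\mathcal V}(Y/\!\!/r)\cong(\Gamma_{\mathcal V}Y)/\!\!/r$, and by iteration $\Gamma_{\mathcal V}(C/\!\!/\mathfrak p)\cong(\Gamma_{\mathcal V}C)/\!\!/\mathfrak p$.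

**Step 2: the inclusion.** By 4.2, which holds for all objects, $(\Gamma_{\mathcal V}C)/\!\!/\mathfrak p\in\mathcal T_{\mathcal V(\mathfrak p)}\subseteq\mathcal T_{\mathcal W}$ for $\mathfrak p\in\mathcal W$. By 5.2 the class $\{Y:\Gamma_{\mathcal V}Y\in\mathcal T_{\mathcal W}\}$ is localizing, so by 4.3 it contains $\mathcal T_{\mathcal W}$.

**Step 3: the composite.** By Step 2, $\Gamma_{\mathcal V}\Gamma_{\mathcal W}X\in\mathcal T_{\mathcal V}\cap\mathcal T_{\mathcal W}=\mathcal T_{\mathcal V\cap\mathcal W}$. By the octahedral axiom, the cone of $\Gamma_{\mathcal V}\Gamma_{\mathcal W}X\to\Gamma_{\mathcal W}X\to X$ is an extension of $L_{\mathcal V}\Gamma_{\mathcal W}X$ and $L_{\mathcal W}X$, both in $\mathcal T_{\mathcal V\cap\mathcal W}^\perp$. So this is the localization triangle of $X$ with respect to $\mathcal V\cap\mathcal W$.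

**5.4. Adding one prime.** For $\mathcal V=\mathcal U\cup\{\mathfrak p\}$ with $\mathfrak p\notin\mathcal U$, the localization triangle of $\Gamma_{\mathcal V}X$ with respect to $\mathcal U$ is, by 5.3 and the definition of $\Gamma_{\mathfrak p}$,
$$\Gamma_{\mathcal U}X\to\Gamma_{\mathcal V}X\to\Gamma_{\mathfrak p}X\to.\tag{5.1}$$

## 6. Telescopes: $\Gamma_{\mathcal V(I)}X$ is built from $X$

**6.1.** *$\Gamma_{\mathcal V(I)}X\in\operatorname{Loc}(X)$ for every homogeneous ideal $I$.*

This replaces the tensor product of Section 1 by a construction that uses only $X$, modeled on $\mathbb Z[1/p]$.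

**Step 1: reduction to one element.** $I$ is generated by finitely many homogeneous $r_1,\dots,r_n$, and $\Gamma_{\mathcal V(I)}\cong\Gamma_{\mathcal V(r_1)}\cdots\Gamma_{\mathcal V(r_n)}$ by 5.3. So we may assume $I=Rr$ with $r\in R^d$.

**Step 2: inverting $r$.** We construct the object that will be $L_{\mathcal V(r)}X$. For any $X$ let $X[r^{-1}]$ be the homotopy colimit of
$$X\xrightarrow{\varphi_0}\Sigma^dX\xrightarrow{\varphi_1}\Sigma^{2d}X\to\cdots,\qquad\varphi_k=r_{\Sigma^{kd}X},$$
that is, the cone of $1-\text{shift}$ on $\bigoplus_k\Sigma^{kd}X$. Let $\iota_k:\Sigma^{kd}X\to X[r^{-1}]$ be the canonical maps, so $\iota_{k+1}\varphi_k=\iota_k$. Clearly $X[r^{-1}]\in\operatorname{Loc}(X)$. Two properties of any such sequence follow from the defining triangle.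

* For compact $D$, $\operatorname{Hom}(D,X[r^{-1}])=\operatorname{colim}_k\operatorname{Hom}(D,\Sigma^{kd}X)$. For $\operatorname{Hom}(D,-)$ turns $1-\text{shift}$ into the corresponding map on $\bigoplus_k\operatorname{Hom}(D,\Sigma^{kd}X)$, which is injective with cokernel the colimit; the same holds for $\Sigma^{-1}D$, so the long exact sequence gives the claim.
* If $f_k:\Sigma^{kd}X\to W$ satisfy $f_{k+1}\varphi_k=f_k$ for all $k$, then there is $f_\infty:X[r^{-1}]\to W$ with $f_k=f_\infty\iota_k$. For $(f_k)_k$ composed with $1-\text{shift}$ is zero.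

Put $W=X[r^{-1}]$, and let $K$ be the fiber of $\iota_0:X\to W$; then $K\in\operatorname{Loc}(X)$. We show that $K\to X\to W\to$ is the localization triangle with respect to $\mathcal V(r)$. Let $D$ be compact. Under the identification $\operatorname{Hom}^n(D,\Sigma^mX)=\operatorname{Hom}^{n+m}(D,X)$, which we call regrading, $\varphi_{k*}$ is multiplication by $r$ up to sign. Every $w\in\operatorname{Hom}^n(D,W)$ is $\iota_{k*}(y)$ for some $k$ and some $y\in\operatorname{Hom}^n(D,\Sigma^{kd}X)$, and $\iota_{k*}(y)=0$ if and only if $r^ly=0$ for some $l$.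

**Step 3: $K\in\mathcal T_{\mathcal V(r)}$.** By 3.2 we must show that $\operatorname{Hom}^*(D,K)$ is $r$-power torsion. Up to a shift it is an extension of the kernel by the cokernel of $\iota_{0*}:\operatorname{Hom}^*(D,X)\to\operatorname{Hom}^*(D,W)$, so it suffices to treat these. The kernel is $r$-power torsion by Step 2. For the cokernel, let $w=\iota_{k*}(y)\in\operatorname{Hom}^n(D,W)$, and let $y'\in\operatorname{Hom}^{n+kd}(D,X)$ be $y$ regraded. Then
$$\iota_{0*}(y')=\iota_{k*}\big((\varphi_{k-1}\cdots\varphi_0)_*y'\big)=\pm\iota_{k*}(r^ky)=\pm r^kw,$$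
so $r^kw$ is zero in the cokernel.

**Step 4: $r_W$ is invertible.** We show that $r$ acts bijectively on $\operatorname{Hom}^*(D,W)$ for all compact $D$; then $\operatorname{cone}(r_W)=0$ by compact generation. If $rw=0$ with $w=\iota_{k*}(y)$, then $\iota_{k*}(ry)=0$, so $r^{l+1}y=0$ for some $l$, and $w=0$. Given $w=\iota_{k*}(y)\in\operatorname{Hom}^n(D,W)$, let $y''\in\operatorname{Hom}^{n-d}(D,\Sigma^{(k+1)d}X)$ be $y$ regraded. Then $ry''=\pm\varphi_{k*}(y)$, so $w=\iota_{(k+1)*}\varphi_{k*}(y)=\pm r\,\iota_{(k+1)*}(y'')$.

**Step 5: $W\in\mathcal T_{\mathcal V(r)}^\perp$.** Let $f:Z\to W$ with $Z\in\mathcal T_{\mathcal V(r)}$. We factor $f$ through $Z[r^{-1}]$, which is zero: $\operatorname{Hom}^*(D,Z)$ is $r$-power torsion by 3.2, so $\operatorname{colim}_k\operatorname{Hom}(D,\Sigma^{kd}Z)=0$ for every compact $D$. Put $f_0=f$ and $f_{k+1}=r_W^{-1}\circ\Sigma^df_k:\Sigma^{(k+1)d}Z\to W$. By naturality of $r$,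
$$f_{k+1}\circ r_{\Sigma^{kd}Z}=r_W^{-1}\circ\Sigma^df_k\circ r_{\Sigma^{kd}Z}=r_W^{-1}\circ r_W\circ f_k=f_k.$$
So $f=f_\infty\iota_0$ factors through $Z[r^{-1}]=0$, and $f=0$. Hence $\Gamma_{\mathcal V(r)}X\cong K\in\operatorname{Loc}(X)$.

## 7. Adding primes layer by layer, and what happens at limit ordinals

Consider part (2) of Theorem B. Let $\Gamma_{\mathfrak p}X\in\mathcal L$ for all $\mathfrak p$. Section 1 suggests starting with the closed points and adding primes in layers. Let us see how far this goes.

**7.1. One layer.** *Let $\mathcal U\subsetneq\mathcal V$ be specialization closed and suppose that the primes in $\mathcal V\setminus\mathcal U$ are pairwise incomparable. Then there is a triangle*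
$$\Gamma_{\mathcal U}X\to\Gamma_{\mathcal V}X\to\bigoplus_{\mathfrak p\in\mathcal V\setminus\mathcal U}\Gamma_{\mathfrak p}X\to.$$

By 5.3, the localization triangle of $\Gamma_{\mathcal V}X$ with respect to $\mathcal U$ is $\Gamma_{\mathcal U}X\to\Gamma_{\mathcal V}X\to L_{\mathcal U}\Gamma_{\mathcal V}X\to$, so we must identify its third term. For $\mathfrak p\in\mathcal V\setminus\mathcal U$ put $\mathcal V_{\mathfrak p}=\mathcal U\cup\{\mathfrak p\}$; it is specialization closed by incomparability. Applying $L_{\mathcal U}$ to $\Gamma_{\mathcal V_{\mathfrak p}}X\to\Gamma_{\mathcal V}X$ gives $\theta_{\mathfrak p}:\Gamma_{\mathfrak p}X\to L_{\mathcal U}\Gamma_{\mathcal V}X$. Let $\theta$ be the map with components $\theta_{\mathfrak p}$ on the coproduct, and $E$ its cone. Then $E\in\mathcal T_{\mathcal V}$. If $\Gamma_{\mathcal V_{\mathfrak q}}E=0$ for all $\mathfrak q\in\mathcal V\setminus\mathcal U$, then $E\in\mathcal T_{\mathcal V_{\mathfrak q}}^\perp$ for all these $\mathfrak q$, so $E\in\mathcal T_{\mathcal V}^\perp$ by 5.1, and $E=0$. So it suffices to see that $\Gamma_{\mathcal V_{\mathfrak q}}\theta$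 is invertible. If $\mathfrak p\ne\mathfrak q$, then $\mathcal V_{\mathfrak p}\cap\mathcal V_{\mathfrak q}=\mathcal U$, so $\Gamma_{\mathcal V_{\mathfrak q}}$ turns the first map of (5.1) for $\mathfrak p$ into an isomorphism, and $\Gamma_{\mathcal V_{\mathfrak q}}\Gamma_{\mathfrak p}X=0$. For $\mathfrak p=\mathfrak q$ there is a morphism of triangles from $\Gamma_{\mathcal U}X\to\Gamma_{\mathcal V_{\mathfrak q}}X\to\Gamma_{\mathfrak q}X\to$ to $\Gamma_{\mathcal U}X\to\Gamma_{\mathcal V}X\to L_{\mathcal U}\Gamma_{\mathcal V}X\to$ with third component $\theta_{\mathfrak q}$. By 5.3, $\Gamma_{\mathcal V_{\mathfrak q}}$ makes the first two components invertible, hence also the third. As $\Gamma_{\mathcal V_{\mathfrak q}}$ preserves coproducts, we are done.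

Since $R$ is Noetherian, there is no infinite ascending chain of homogeneous primes, and we may define an ordinal $\rho(\mathfrak p)$ recursively as the least ordinal greater than all $\rho(\mathfrak q)$ with $\mathfrak q\supsetneq\mathfrak p$. The sets $\mathcal U_\alpha=\{\mathfrak p:\rho(\mathfrak p)<\alpha\}$ are specialization closed, and the primes in $\mathcal U_{\alpha+1}\setminus\mathcal U_\alpha$ are pairwise incomparable. We have $\Gamma_{\mathcal U_0}X=0\in\mathcal L$, and 7.1 takes us from $\Gamma_{\mathcal U_\alpha}X\in\mathcal L$ to $\Gamma_{\mathcal U_{\alpha+1}}X\in\mathcal L$. If chains of homogeneous primes have bounded length, then $\operatorname{Spec}R=\mathcal U_n$ for a finite $n$, and $X=\Gamma_{\operatorname{Spec}R}X\in\mathcal L$. This is part (2) in finite Krull dimension.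

**7.2. Countable limits.** *If $\mathcal V_0\subseteq\mathcal V_1\subseteq\cdots$ have union $\mathcal W$, then $\Gamma_{\mathcal W}X$ is the homotopy colimit of $\Gamma_{\mathcal V_0}X\to\Gamma_{\mathcal V_1}X\to\cdots$.* Let $H$ be this homotopy colimit, formed as in Section 6. It lies in $\mathcal T_{\mathcal W}$, and the maps to $X$ induce some $H\to X$. If $\mathfrak p\in\mathcal V_m$ and $C\in\mathcal T^c$, then $C/\!\!/\mathfrak p\in\mathcal T_{\mathcal V_n}$ for $n\ge m$, so
$$\operatorname{Hom}^*(C/\!\!/\mathfrak p,H)=\operatorname{colim}_n\operatorname{Hom}^*(C/\!\!/\mathfrak p,\Gamma_{\mathcal V_n}X)=\operatorname{Hom}^*(C/\!\!/\mathfrak p,X).$$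
Thus the cone of $H\to X$ lies in $\mathcal T_{\mathcal W}^\perp$, by 4.3.

So the layers also pass every limit ordinal $\lambda$ that is the supremum of a sequence of smaller ordinals. This reaches some rings of infinite Krull dimension.

*Example.* Let $k$ be a field, and $A$ the polynomial ring over $k$ in variables divided into blocks $B_1,B_2,\dots$ with $|B_i|=i$. Let $P_i=(B_i)$, and let $R$ be the localization of $A$ at the multiplicative set $A\setminus\bigcup_iP_i$, in degree $0$, acting on $D(R)$. Recall the textbook fact that $R$ (Nagata's ring) is Noetherian and that its maximal ideals are the $\mathfrak m_i=P_iR$. The ring $R_{\mathfrak m_i}$ is the localization of a polynomial ring in $i$ variables over a field at the ideal of the variables, so $\mathfrak m_i$ has height $i$, and $R$ has infinite Krull dimension. A nonzero polynomial involves variables from only finitely many blocks, and it does not lie in $P_i$ if it involves no variable from $B_i$. So a nonzero prime $\mathfrak p$ lies in only finitely many $\mathfrak m_i$, and $\rho(\mathfrak p)$ is finite. For a variable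 $x\in B_i$ we have $\rho((x))\ge i-1$. Hence $\rho((0))=\omega$ and $\operatorname{Spec}R=\mathcal U_{\omega+1}$: finite layers, one telescope, and one more layer give part (2) for $D(R)$.

**7.3. The point where this stops.** Let $\lambda$ be a limit ordinal of uncountable cofinality, that is, not the supremum of a sequence of smaller ordinals. We know that $\Gamma_{\mathcal U_\alpha}X\in\mathcal L$ for all $\alpha<\lambda$ and want $\Gamma_{\mathcal U_\lambda}X\in\mathcal L$. We would have to build $\Gamma_{\mathcal U_\lambda}X$ from the objects $H_\alpha=\Gamma_{\mathcal U_\alpha}X$. The telescope used only consecutive pairs in a cofinal sequence, and there is no such sequence here. If we use all pairs and take the cone of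
$$\bigoplus_{\alpha<\beta<\lambda}H_\alpha\longrightarrow\bigoplus_{\alpha<\lambda}H_\alpha,\qquad x\text{ in place }(\alpha,\beta)\ \longmapsto\ x_\alpha-x_\beta,$$
where $x_\beta$ is the image of $x$ in $H_\beta$, then on $\operatorname{Hom}(D,-)$ the cokernel is the colimit, but the map is no longer injective. For $\alpha<\beta<\gamma$ and $x\ne0$, the element with $x$ in place $(\alpha,\beta)$, $x_\beta$ in place $(\beta,\gamma)$ and $-x$ in place $(\alpha,\gamma)$ maps to $(x_\alpha-x_\beta)+(x_\beta-x_\gamma)-(x_\alpha-x_\gamma)=0$. The kernel contributes unwanted maps into the cone. Correcting for it calls for further terms and compatible choices of cones, and the axioms of a triangulated category do not supply these.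

## 8. Gluing along arbitrary unions by testing modulo $\mathcal L$

The remedy is not to build $\Gamma_{\mathcal W}X$ at all. To see that $Y=\Gamma_{\mathcal W}X$ lies in $\mathcal L$, it is enough to see that $Y$ becomes zero modulo $\mathcal L$, that is, in the Verdier quotient $\mathcal T/\mathcal L$. Vanishing of an object can be tested by maps *into* it. The objects $Z$ all of whose shifts have no nonzero maps to $Y$ modulo $\mathcal L$ ought to form a localizing subcategory, and $\mathcal T_{\mathcal W}$ is generated as a localizing subcategory by the $\mathcal T_{\mathcal V_i}$, by 5.1. So one need only test with $Z\in\mathcal T_{\mathcal V_i}$. If $\Gamma_{\mathcal V_i}$ preserves $\mathcal L$, maps from such a $Z$ to $Y$ should factor modulo $\mathcal L$ through $\Gamma_{\mathcal V_i}Y\cong\Gamma_{\mathcal V_i}X\in\mathcal L$, hence be zero. Finally $Y$ itself lies in $\mathcal T_{\mathcal W}$, so its identity is zero modulo $\mathcal L$. No diagram of the objects $\Gamma_{\mathcal V_i}X$ is ever formed.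

A map $Z\to Y$ in $\mathcal T/\mathcal L$ is represented by a pair $Z\xleftarrow{s}N\xrightarrow{g}Y$ with $\operatorname{cone}(s)\in\mathcal L$. Since $\mathcal L$ need not be generated by a set, such maps might form a proper class; we avoid the quotient and argue with the pairs themselves.

**Lemma 8.1.** Let $(\mathcal V_i)_i$ be a family of specialization closed subsets with union $\mathcal W$. Let $\mathcal L$ be a localizing subcategory with $\Gamma_{\mathcal V_i}\mathcal L\subseteq\mathcal L$ for all $i$. If $\Gamma_{\mathcal V_i}X\in\mathcal L$ for all $i$, then $\Gamma_{\mathcal W}X\in\mathcal L$.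

*Proof.* Let $Y=\Gamma_{\mathcal W}X$. Call a map $s$ an *$\mathcal L$-equivalence* if $\operatorname{cone}(s)\in\mathcal L$; if two of $s$, $t$, $st$ are $\mathcal L$-equivalences, so is the third. Call a map *$\mathcal L$-null* if it factors through an object of $\mathcal L$.

**Step 1: two tools for handling pairs.** The first detects null maps, the second pulls $\mathcal L$-equivalences back.

(8.1) *A map $g:N\to Y$ is $\mathcal L$-null if and only if $gt=0$ for some $\mathcal L$-equivalence $t:N'\to N$.* If $g$ factors as $N\to A\to Y$ with $A\in\mathcal L$, take for $t$ the fiber of $N\to A$; its cone is $A$. Conversely, if $gt=0$, then $g$ factors through $\operatorname{cone}(t)\in\mathcal L$.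

(8.2) *Given an $\mathcal L$-equivalence $s:N\to Z$ and a map $a:Z_1\to Z$, there are an $\mathcal L$-equivalence $s_1:N_1\to Z_1$ and a map $h:N_1\to N$ with $sh=as_1$.* Let $s_1:N_1\to Z_1$ be the fiber of the composite $Z_1\xrightarrow{a}Z\to\operatorname{cone}(s)$, so that $\operatorname{cone}(s_1)\cong\operatorname{cone}(s)\in\mathcal L$. Complete $(a,\mathrm{id}_{\operatorname{cone}(s)})$ to a morphism of triangles to obtain $h$.

**Step 2: the class of test objects.** Let $\mathcal N$ be the class of $Z\in\mathcal T$ such that for every $n\in\mathbb Z$, every $\mathcal L$-equivalence $s:N\to\Sigma^nZ$ and every $g:N\to Y$, the map $g$ is $\mathcal L$-null. These are the $Z$ all of whose shifts have no nonzero map to $Y$ modulo $\mathcal L$. Steps 3 and 4 show that $\mathcal N$ is localizing. It contains $0$ (if $N\to0$ is an $\mathcal L$-equivalence, then $N\in\mathcal L$, and $g$ factors through $N$), and it is closed under isomorphisms and shifts.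

**Step 3: $\mathcal N$ is closed under extensions.** Let $Z_1\xrightarrow{a}Z_2\xrightarrow{p}Z_3\to$ be a triangle with $Z_1,Z_3\in\mathcal N$; we show $Z_2\in\mathcal N$. Let $s:N\to Z_2$ be an $\mathcal L$-equivalence and $g:N\to Y$. (Maps to shifts $\Sigma^nZ_2$ are treated by shifting the triangle.) By (8.2) there are an $\mathcal L$-equivalence $s_1:N_1\to Z_1$ and $h:N_1\to N$ with $sh=as_1$. As $Z_1\in\mathcal N$, the map $gh$ is $\mathcal L$-null, so by (8.1) there is an $\mathcal L$-equivalence $t:N_1'\to N_1$ with $ght=0$. Write $u=ht:N_1'\to N$ and $\sigma=s_1t:N_1'\to Z_1$. Then $\sigma$ is an $\mathcal L$-equivalence, $su=a\sigma$ and $gu=0$. Complete $u$ to a triangle $N_1'\xrightarrow{u}N\xrightarrow{k}N_3\to$.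

We need an $\mathcal L$-equivalence $s_3:N_3\to Z_3$. One can take it from the $3\times3$ lemma (Beilinson–Bernstein–Deligne, 1.1.11). It also comes from two octahedra on the diagonal $d=su=a\sigma$. The factorization $d=su$ gives a triangle
$$N_3=\operatorname{cone}(u)\xrightarrow{\ v\ }\operatorname{cone}(d)\to\operatorname{cone}(s)\to$$
with $\operatorname{cone}(s)\in\mathcal L$, so $v$ is an $\mathcal L$-equivalence. The factorization $d=a\sigma$ gives a triangle
$$\operatorname{cone}(\sigma)\to\operatorname{cone}(d)\xrightarrow{\ w\ }\operatorname{cone}(a)\cong Z_3\to$$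
with $\operatorname{cone}(\sigma)\in\mathcal L$, so $\operatorname{cone}(w)\cong\Sigma\operatorname{cone}(\sigma)\in\mathcal L$, and $w$ is an $\mathcal L$-equivalence. Put $s_3=wv$.

As $gu=0$, we have $g=g_3k$ for some $g_3:N_3\to Y$. As $Z_3\in\mathcal N$ and $s_3:N_3\to Z_3$ is an $\mathcal L$-equivalence, $g_3$ is $\mathcal L$-null, hence so is $g=g_3k$.

**Step 4: $\mathcal N$ is closed under coproducts.** Let $Z=\bigoplus_jZ_j$ with all $Z_j\in\mathcal N$, let $s:N\to Z$ be an $\mathcal L$-equivalence and $g:N\to Y$. (Shifts commute with coproducts, so this suffices.) Apply (8.2) to each inclusion $Z_j\to Z$: there are $\mathcal L$-equivalences $s_j:N_j\to Z_j$ and maps $h_j:N_j\to N$ with $sh_j=\mathrm{incl}_j\,s_j$. As $Z_j\in\mathcal N$, the map $gh_j$ is $\mathcal L$-null, and (8.1) gives $\mathcal L$-equivalences $t_j:N_j'\to N_j$ with $gh_jt_j=0$. Let $u=(h_jt_j)_j:\bigoplus_jN_j'\to N$. Then $gu=0$. Moreover $su=\bigoplus_js_jt_j$ has cone $\bigoplus_j\operatorname{cone}(s_jt_j)\in\mathcal L$; here we use that $\mathcal L$ is closed under coproducts. So $su$ and $s$ are $\mathcal L$-equivalences,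 hence so is $u$, and $g$ is $\mathcal L$-null by (8.1).

**Step 5: $\mathcal T_{\mathcal V_i}\subseteq\mathcal N$.** This is where both hypotheses on the $\Gamma_{\mathcal V_i}$ enter. Write $\Gamma=\Gamma_{\mathcal V_i}$, with counit $\varepsilon$. Since $\mathcal T_{\mathcal V_i}$ is closed under shifts, it suffices to take $Z\in\mathcal T_{\mathcal V_i}$, an $\mathcal L$-equivalence $s:N\to Z$ and a map $g:N\to Y$. By naturality $s\varepsilon_N=\varepsilon_Z\Gamma(s)$. Here $\varepsilon_Z$ is invertible, and $\operatorname{cone}\Gamma(s)\cong\Gamma(\operatorname{cone}s)\in\Gamma\mathcal L\subseteq\mathcal L$. So $s\varepsilon_N$ is an $\mathcal L$-equivalence; as $s$ is one too, so is $\varepsilon_N:\Gamma N\to N$. Since $\mathcal V_i\subseteq\mathcal W$, 5.3 gives $\Gamma Y=\Gamma_{\mathcal V_i}\Gamma_{\mathcal W}X\cong\Gamma_{\mathcal V_i}X\in\mathcal L$. So $g\varepsilon_N=\varepsilon_Y\Gamma(g)$ factors through $\Gamma Y\in\mathcal L$ and is $\mathcal L$-null. By (8.1), $g\varepsilon_Nt=0$ for some $\mathcal L$-equivalence $t$. As $\varepsilon_Nt$ is an $\mathcal L$-equivalence,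 $g$ is $\mathcal L$-null by (8.1).

**Step 6: testing $Y$ against itself.** By 5.1 and Steps 3–5, $\mathcal T_{\mathcal W}=\operatorname{Loc}(\bigcup_i\mathcal T_{\mathcal V_i})\subseteq\mathcal N$. So $Y=\Gamma_{\mathcal W}X\in\mathcal N$. Taking $s=g=\mathrm{id}_Y$ in the definition of $\mathcal N$, we see that $\mathrm{id}_Y$ factors through an object of $\mathcal L$. So $Y$ is a direct summand of an object of $\mathcal L$, and $Y\in\mathcal L$ by the remark after Definition 2.1. $\square$

## 9. From the closed sets $\mathcal V(\mathfrak p)$ to all of $\operatorname{Spec}R$: proof of Theorems B and A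

**Part (1).** We first get closure of $\mathcal L$ under the functors $\Gamma_{\mathcal W}$, by gluing from the sets $\mathcal V(\mathfrak p)$, for which 6.1 applies. Let $\mathcal W$ be specialization closed. Then $\mathcal W=\bigcup_{\mathfrak p\in\mathcal W}\mathcal V(\mathfrak p)$. By 6.1, $\Gamma_{\mathcal V(\mathfrak p)}Y\in\operatorname{Loc}(Y)\subseteq\mathcal L$ for every $Y\in\mathcal L$, so $\Gamma_{\mathcal V(\mathfrak p)}\mathcal L\subseteq\mathcal L$ for each $\mathfrak p$. Hence for $X\in\mathcal L$ both hypotheses of Lemma 8.1 hold for the family $(\mathcal V(\mathfrak p))_{\mathfrak p\in\mathcal W}$, and $\Gamma_{\mathcal W}X\in\mathcal L$. The localization triangle (2.1) gives $L_{\mathcal W}X\in\mathcal L$. Consequently $\Gamma_{\mathfrak p}X=L_{\mathcal U}\Gamma_{\mathcal V}X\in\mathcal L$ for every $\mathfrak p$.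

**Part (2).** Let $\Gamma_{\mathfrak p}X\in\mathcal L$ for all $\mathfrak p$. By part (1), $\Gamma_{\mathcal V}\mathcal L\subseteq\mathcal L$ for all specialization closed $\mathcal V$, so the stability hypothesis of Lemma 8.1 holds for every family.

**Step 1: $\Gamma_{\mathcal V(\mathfrak p)}X\in\mathcal L$ for all $\mathfrak p\in\operatorname{Spec}R$.** This is a Noetherian induction; the lemma does the work that the layers did in Section 7. Suppose the claim fails for some prime. As $R$ is Noetherian, there is a maximal $\mathfrak p$ for which it fails. Let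
$$\mathcal U=\mathcal V(\mathfrak p)\setminus\{\mathfrak p\}=\bigcup_{\mathfrak q\supsetneq\mathfrak p}\mathcal V(\mathfrak q),$$
which is specialization closed. By maximality $\Gamma_{\mathcal V(\mathfrak q)}X\in\mathcal L$ for all $\mathfrak q\supsetneq\mathfrak p$, so $\Gamma_{\mathcal U}X\in\mathcal L$ by Lemma 8.1. (If $\mathcal U=\emptyset$, then $\Gamma_{\mathcal U}X=0$.) The triangle (5.1),
$$\Gamma_{\mathcal U}X\to\Gamma_{\mathcal V(\mathfrak p)}X\to\Gamma_{\mathfrak p}X\to,$$
has its outer terms in $\mathcal L$, so $\Gamma_{\mathcal V(\mathfrak p)}X\in\mathcal L$, a contradiction.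

**Step 2: gluing over all of $\operatorname{Spec}R$.** We have $\operatorname{Spec}R=\bigcup_{\mathfrak p}\mathcal V(\mathfrak p)$ and $\mathcal T_{\operatorname{Spec}R}=\mathcal T$, so $\Gamma_{\operatorname{Spec}R}X\cong X$. By Step 1 and Lemma 8.1, $X\in\mathcal L$. This proves Theorem B.

**Theorem A.** With $\mathcal L=\operatorname{Loc}(X)$, part (1) gives $\Gamma_{\mathfrak p}X\in\operatorname{Loc}(X)$ for all $\mathfrak p$. With $\mathcal L=\operatorname{Loc}(\Gamma_{\mathfrak p}X:\mathfrak p\in\operatorname{Spec}R)$, part (2) gives $X\in\mathcal L$. Hence $\operatorname{Loc}(X)=\operatorname{Loc}(\Gamma_{\mathfrak p}X:\mathfrak p\in\operatorname{Spec}R)$, for every compactly generated $\mathcal T$, every graded-commutative Noetherian graded ring $R$ with a homomorphism of graded rings $R\to Z(\mathcal T)$, and every $X\in\mathcal T$, whatever the Krull dimension of $R$. $\blacksquare$
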